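\title{The projective tensor product $c_0\hat\otimes_\pi c_0$ fails the uniform approximation property}

\begin{abstract}
We show that $c_0\hat\otimes_\pi c_0$ does not have the uniform approximation property. The spaces $S_1^n$ of $n\times n$ matrices with the trace norm are uniformly complemented in $c_0\hat\otimes_\pi c_0$, by Grothendieck's inequality and the orthogonality relations for signed permutation matrices. Consequently $B(\ell_2)$ is complemented in the third dual, and Szankowski's theorem applies. We also show that a projective tensor product of nonzero $\mathcal L_\infty$-spaces has the uniform approximation property exactly when at most one factor is infinite-dimensional.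
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are over $\mathbb K=\mathbb R$ or $\mathbb C$. For a Banach space $Z$ we write $\mathfrak L(Z)$ for the bounded linear operators on $Z$ and $Z^{(r)}$ for the $r$-th dual, so that $Z^{(0)}=Z$ and $Z^{(3)}=Z^{***}$.

\begin{definition}\label{def:uap}
A Banach space $Z$ has the \emph{uniform approximation property} (UAP) if there are a constant $K$ and a function $f:\mathbb N\to\mathbb N$ such that for every subspace $E\subset Z$ with $\dim E=k$ there is $T\in\mathfrak L(Z)$ which is the identity on $E$ and satisfies $\|T\|\le K$ and $\dim T(Z)\le f(k)$.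
\end{definition}

Replacing $f(k)$ by $\max_{j\le k}f(j)$, we always take $f$ nondecreasing. Then an operator of rank at most $f(k)$ is available for every $E$ with $\dim E\le k$, and we say that $Z$ has the $(K,f)$-UAP. Recall also that $Z$ has the \emph{approximation property} (AP) if for every compact $C\subset Z$ and $\varepsilon>0$ there is a finite-rank $T\in\mathfrak L(Z)$ with $\|Tx-x\|\le\varepsilon$ for $x\in C$, and the \emph{metric approximation property} (MAP) if $T$ can be chosen with $\|T\|\le1$.

The UAP describes a trade between norm and rank. In every Banach space a $k$-dimensional subspace is the range of a projection of norm at most $k$ (Section~\ref{sec:ap}); the rank is optimal, but the norm grows. The UAP asks for a norm independent of $k$, and pays with a rank that may be large but depends on $k$ alone, not on the position of $E$. In a Hilbert space orthogonal projections give $K=1$ and $f(k)=k$. In $c_0$ the projection $R_N$ onto the first $N$ coordinates almost fixes $E$ when $N$ is large, but $N$ depends on $E$. This can be repaired by grouping the coordinates that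 $E$ hardly distinguishes, and $c_0$ has the UAP (Proposition~\ref{prop:Linfty}).

Now let
\[
X=c_0\hat\otimes_\pi c_0
\]
be the completed projective tensor product. The contractions $R_N\otimes R_N$ again almost fix a given $E$, but the repair does not tensorize. An operator $T_1\otimes T_2$ fixes $E_1\otimes E_2$ when $T_i$ fixes $E_i$, and the single tensor $\sum_{i\le N}e_i\otimes e_i$ lies in $E_1\otimes E_2$ only if $e_1,\dots,e_N\in E_1$. So the dimension of $E\subset X$ does not control the dimensions that matter in the factors. The following question comes from \cite{USTP}.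

\medskip
\noindent\textbf{Question.} \emph{Does $c_0\hat\otimes_\pi c_0$ have the UAP?}
\medskip

It is known that $X$ contains uniformly complemented copies of the spaces $\ell_2^n$, and that the fourfold product $\hat\otimes_\pi^4c_0$ does not have the UAP. To see how these facts fit together, let $S_1^n$ be the space of $n\times n$ matrices with the trace norm $\|a\|_1$, the sum of the singular values. The singular value decomposition shows that $\xi\otimes\eta\mapsto\xi\eta^t$ identifies $\ell_2^n\otimes_\pi\ell_2^n$ with $S_1^n$. Hence the spaces $S_1^n$ are uniformly complemented in $X\hat\otimes_\pi X=\hat\otimes_\pi^4c_0$; their duals are the finite sections of $B(\ell_2)$, which fails the AP \cite{Sz}. In this count each copy of $\ell_2^n$ costs two factors $c_0$. One might therefore guess that four factors are needed, and that $X$, whose visible complemented pieces $c_0$ and $\ell_2^n$ are harmless, has the UAP. This guess is wrong: two factors already suffice to produce $S_1^n$.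

\begin{theorem}\label{thm:main}
The space $X=c_0\hat\otimes_\pi c_0$ does not have the UAP.
\end{theorem}

In the next statement $H=\ell_2$, $B(H)=\mathfrak L(H)$, $K_G$ is the constant in Grothendieck's inequality (Section~\ref{sec:cited}), and a subspace is $K_G$-complemented if it is the range of a projection of norm at most $K_G$.

\begin{theorem}\label{thm:structure}
\begin{enumerate}
\item[(a)] The space $Y=\big(\bigoplus_n S_1^n\big)_{c_0}$ is isomorphic to a $K_G$-complemented subspace of $X$.
\item[(b)] $B(H)$ is isomorphic to a complemented subspace of $X^{***}$. Hence $X^{(r)}$ fails the AP for all $r\ge3$, although $X$ and $X^*$ have the MAP.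
\item[(c)] $X^{(r)}$ fails the UAP for every $r\ge0$. In particular $X^*=L(c_0,\ell_1)=\ell_1\hat\otimes_\varepsilon\ell_1$ fails the UAP.
\end{enumerate}
\end{theorem}

We do not determine whether $X^{**}$ has the AP. The obstruction in Theorem~\ref{thm:main} lives in the finite-dimensional spaces $\ell_\infty^N\otimes_\pi\ell_\infty^N$, so it appears whenever two factors look locally like $\ell_\infty^N$. The class of $\mathcal L_\infty$-spaces is recalled in Section~\ref{sec:Linfty}.

\begin{theorem}\label{thm:Linfty}
Let $V_1,\dots,V_m$ be nonzero $\mathcal L_\infty$-spaces, for example $c_0$, $\ell_\infty$ or $C(\Omega)$ with $\Omega$ compact Hausdorff. Then $V_1\hat\otimes_\pi\cdots\hat\otimes_\pi V_m$ has the UAP if and only if at most one $V_i$ is infinite-dimensional. In particular $\hat\otimes_\pi^mc_0$ has the UAP if and only if $m=1$.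
\end{theorem}

Parts (a), (b), (c) of Theorem~\ref{thm:structure} are proved in Sections~\ref{sec:trace}, \ref{sec:BH} and \ref{sec:bidual}; Theorem~\ref{thm:main} is the case $r=0$ of (c). The main construction is the one in Section~\ref{sec:trace}.

\section{Preliminaries}\label{sec:prelim}

We say that $\mathrm{id}_B$ \emph{factors through $Z$ with constant $\lambda$} if there are operators $\alpha:B\to Z$ and $\beta:Z\to B$ with $\beta\alpha=\mathrm{id}_B$ and $\|\alpha\|\,\|\beta\|\le\lambda$. Then $\alpha$ is an isomorphism onto its range, and $\alpha\beta$ is a projection of $Z$ onto that range of norm at most $\lambda$.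

\subsection{Projective tensor products}\label{sec:tensor}

The projective norm of $u\in V\otimes W$ is $\inf\sum_i\|v_i\|\,\|w_i\|$, taken over all representations $u=\sum_iv_i\otimes w_i$, and $V\hat\otimes_\pi W$ is the completion. We use the following standard facts.
\begin{enumerate}
\item[(T1)] $\|v\otimes w\|=\|v\|\,\|w\|$, and the norm of a linear map $L$ on $V\otimes_\pi W$ is the supremum of $\|L(v\otimes w)\|$ over $\|v\|,\|w\|\le1$. In particular $(V\hat\otimes_\pi W)^*$ is the space of bounded bilinear forms on $V\times W$, and it equals the space $L(V,W^*)$ of bounded operators through $\langle S,v\otimes w\rangle=(Sv)(w)$.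
\item[(T2)] $\|A\otimes B\|\le\|A\|\,\|B\|$ for operators $A,B$ on the factors. So factorizations of identities can be tensored, and the constants multiply.
\item[(T3)] The projective tensor product is associative and commutative up to isometry.
\end{enumerate}
For a finite set $\Gamma\subset\mathbb N$ let $R_\Gamma$ be the coordinate projection of $c_0$ onto $\ell_\infty(\Gamma)$, and let $R_N=R_{\{1,\dots,N\}}$. The inclusion of $\ell_\infty(\Gamma)$ and $R_\Gamma$ are contractions, so (T2) gives:
\begin{enumerate}
\item[(T4)] $\ell_\infty(\Gamma)\otimes_\pi\ell_\infty(\Gamma)$ is isometrically a subspace of $X$, and $R_\Gamma\otimes R_\Gamma$ is a contractive projection onto it.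
\end{enumerate}
Elements of $\ell_\infty(\Gamma)\otimes\ell_\infty(\Gamma)$ are functions $u:\Gamma\times\Gamma\to\mathbb K$, with $(s\otimes t)(\gamma,\delta)=s(\gamma)t(\delta)$. Finally, a uniformly bounded sequence of operators that converges to the identity on a set with dense span converges to it everywhere, uniformly on compact sets. Applied to elementary tensors this gives:
\begin{enumerate}
\item[(T5)] The finite-rank contractions $\rho_N=R_N\otimes R_N$ converge to $\mathrm{id}_X$ uniformly on compact subsets of $X$.
\end{enumerate}

\subsection{Matrix norms}\label{sec:schatten}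

Besides $S_1^n$ we use $S_2^n$, the $n\times n$ matrices with the Hilbert--Schmidt norm $\|a\|_2=(\sum_{i,j}|a_{ij}|^2)^{1/2}$ and inner product $\langle a,b\rangle=\operatorname{tr}(ab^*)$, and $M_n$, the same matrices with the operator norm. The trace norm is tied to the Hilbert space $S_2^n$ by multiplication:
\begin{enumerate}
\item[(S1)] $\|bc\|_1\le\|b\|_2\|c\|_2$.
\item[(S2)] Every $a$ can be written $a=bc$ with $\|b\|_2,\|c\|_2\le\|a\|_1^{1/2}$.
\end{enumerate}
For (S2) take the polar decomposition $a=w|a|$, $\|w\|\le1$, and put $b=w|a|^{1/2}$, $c=|a|^{1/2}$; then $\|b\|_2^2\le\|c\|_2^2=\operatorname{tr}|a|=\|a\|_1$. The pairing $\langle a,x\rangle=\operatorname{tr}(ax)$ identifies $(S_1^n)^*$ with $M_n$, and $S_1(H)^*$ with $B(H)$, where $S_1(H)$ is the trace class of $H$.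

\subsection{Elementary facts on approximation properties}\label{sec:ap}

By Auerbach's lemma a $k$-dimensional subspace $E\subset Z$ has a basis $x_1,\dots,x_k$ of unit vectors whose biorthogonal functionals have norm one. Extend these to $\varphi_i\in Z^*$ by the Hahn--Banach theorem. Then $\Pi z=\sum_i\varphi_i(z)x_i$ is a projection onto $E$ with $\|\Pi\|\le k$, which we call an \emph{Auerbach projection}. It turns an operator that almost fixes $E$ into one that fixes $E$.

\begin{lemma}\label{lem:correct}
Let $E\subset Z$ with $\dim E=k\ge1$, and let $S\in\mathfrak L(Z)$ satisfy $\|x-Sx\|\le\|x\|/k$ for $x\in E$. Then there is $T\in\mathfrak L(Z)$ that is the identity on $E$, with $\|T\|\le\|S\|+1$ and $\operatorname{rank}T\le\operatorname{rank}S+k$.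
\end{lemma}

\begin{proof}
Let $T=S+(I-S)\Pi$ with $\Pi$ an Auerbach projection onto $E$. For $x\in E$ we have $Tx=Sx+x-Sx=x$. The second summand has rank at most $k$ and norm at most $\|(I-S)|_E\|\,\|\Pi\|\le1$.
\end{proof}

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(i)] The UAP implies the AP.
\item[(ii)] Suppose that $\mathrm{id}_B$ factors through $Z$ with constant $\lambda$. If $Z$ has the AP, so does $B$. If $Z$ has the $(K,f)$-UAP, then $B$ has the $(\lambda K,f)$-UAP.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Given a compact set $C$ and $\delta>0$, let $E$ be the span of a finite $\delta$-net of $C$ and take $T$ as in Definition~\ref{def:uap}. If $x\in C$ and $y$ is a point of the net with $\|x-y\|\le\delta$, then $\|Tx-x\|\le\|T(x-y)\|+\|y-x\|\le(K+1)\delta$.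

(ii) Let $\mathrm{id}_B=\beta\alpha$. If $T\in\mathfrak L(Z)$, then $\beta T\alpha$ has rank at most $\operatorname{rank}T$, norm at most $\lambda\|T\|$, and $\beta T\alpha x-x=\beta(T\alpha x-\alpha x)$. Choose $T$ for the compact set $\alpha(C)$, respectively for the subspace $\alpha(E)$.
\end{proof}

Part (ii) covers isomorphisms and complemented subspaces.

\subsection{Four cited theorems}\label{sec:cited}

\begin{enumerate}
\item[(GI)] \emph{Grothendieck's inequality.} There is $K_G<\infty$ such that, if a finite matrix $(b_{ij})$ satisfies $|\sum b_{ij}s_it_j|\le\max|s_i|\max|t_j|$ for all scalars $s_i,t_j$, then $|\sum b_{ij}\langle x_i,y_j\rangle|\le K_G\max\|x_i\|\max\|y_j\|$ for all vectors $x_i,y_j$ in any Hilbert space over $\mathbb K$.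
\item[(LR)] \emph{Principle of local reflexivity} (Lindenstrauss--Rosenthal). For finite-dimensional subspaces $M\subset Z^{**}$, $N\subset Z^*$ and $\varepsilon>0$ there is a linear map $A:M\to Z$ with $\|A\|\le1+\varepsilon$ and $\varphi(A\Phi)=\Phi(\varphi)$ for $\Phi\in M$, $\varphi\in N$.
\item[(Gr)] If $Z^*$ has the AP, so does $Z$ (Grothendieck; see \cite[Theorem 1.e.7]{LT}).
\item[(Sz)] The complex space $B(\ell_2)$ fails the AP (Szankowski \cite{Sz}).
\end{enumerate}

\section{Trace-class matrices inside $c_0\hat\otimes_\pi c_0$}\label{sec:trace}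

We want finite sets $G_n$ and maps
\[
S_1^n\xrightarrow{\ J_n\ }\ell_\infty(G_n)\otimes_\pi\ell_\infty(G_n)\xrightarrow{\ Q_n\ }S_1^n
\]
with $Q_nJ_n=\mathrm{id}$ and norms bounded independently of $n$. The two norms are of different nature. By (T1) it suffices to test $Q_n$ on elementary tensors. To bound $J_n$ we must decompose a given function of two variables efficiently into products.

\subsection{A first attempt}

Let $r_1,\dots,r_n$ be the coordinate functions on $\{\pm1\}^n$, which are orthonormal for the uniform average $\mathbb E$. Put
\[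
J^0a=\sum_{i,j}a_{ij}\,r_i\otimes r_j,\qquad (Q^0u)_{ij}=\mathbb E_{\epsilon,\epsilon'}\,u(\epsilon,\epsilon')\,\epsilon_i\epsilon'_j .
\]
Orthonormality gives $Q^0J^0=\mathrm{id}$. It also bounds $Q^0$: the matrix $Q^0(s\otimes t)$ equals $\xi\eta^t$ with $\xi_i=\mathbb E\,sr_i$ and $\eta_j=\mathbb E\,tr_j$, and its trace norm $\|\xi\|_{\ell_2}\|\eta\|_{\ell_2}$ is at most $\|s\|_\infty\|t\|_\infty$ by Bessel's inequality. But $J^0$ is bad. The matrix $a$ with all entries $1/n$ is a rank-one orthogonal projection, so $\|a\|_1=1$, while $J^0a=\frac1n(\sum_ir_i)\otimes(\sum_jr_j)$ has norm $n$. The defect is that the supremum of $|\sum_i\xi_ir_i|$ can be $\sqrt n$ times $\|\xi\|_{\ell_2}$.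

Grothendieck's inequality offers a way out: up to the factor $K_G$, bounded scalar functions may be replaced by bounded functions with values in a Hilbert space.

\begin{lemma}\label{lem:GI}
Let $\Gamma\subset\mathbb N$ be finite, let $x_\gamma,y_\gamma$ $(\gamma\in\Gamma)$ be vectors in a Hilbert space, and let $u\in\ell_\infty(\Gamma)\otimes\ell_\infty(\Gamma)\subset X$ be given by $u(\gamma,\delta)=\langle x_\gamma,y_\delta\rangle$. Then $\|u\|_X\le K_G\max_\gamma\|x_\gamma\|\max_\delta\|y_\delta\|$.
\end{lemma}

\begin{proof}
By (T4), $\|u\|_X$ is the norm of $u$ in $\ell_\infty(\Gamma)\otimes_\pi\ell_\infty(\Gamma)$. By (T1) and the Hahn--Banach theorem this norm is the supremum of $|\sum b_{\gamma\delta}u(\gamma,\delta)|$ over the bilinear forms $b$ of norm at most one on $\ell_\infty(\Gamma)\times\ell_\infty(\Gamma)$. These are the matrices in the hypothesis of (GI).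
\end{proof}

By (S2) the natural Hilbert space for a matrix $a=bc$ is $S_2^n$. We should replace the sign vectors $\epsilon$ by matrices $g$ such that $g\mapsto cg$ is a bounded $S_2^n$-valued function, which holds if every $g$ is an orthogonal matrix, and such that the entries $g_{ij}$ are still orthogonal functions of $g$, so that Bessel's inequality survives. The set of these matrices must be finite, in order that the bounded functions on it fit into $c_0$.

\subsection{Signed permutation matrices}

Let $G_n$ be the set of matrices
\[
g_{ij}=\epsilon_i\,\mathbf 1[i=\sigma(j)],\qquad\epsilon\in\{\pm1\}^n,\quad\sigma\in\mathrm{Sym}(n).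
\]
These are the matrices with exactly one nonzero entry, equal to $\pm1$, in each row and each column. They form a finite group of real orthogonal matrices, so $g^{-1}=g^t=g^*$. Let $\mathbb E$ be the uniform average over $G_n$. The map $(\epsilon,\sigma)\mapsto g$ is a bijection, so $\epsilon$ and $\sigma$ are independent and uniform, and
\begin{equation}\label{eq:orth}
\mathbb E\,g_{ij}g_{kl}=\mathbb E[\epsilon_i\epsilon_k]\;\Pr[\sigma(j)=i,\ \sigma(l)=k]=\tfrac1n\,\delta_{ik}\delta_{jl}.
\end{equation}
Indeed, the first factor is $\delta_{ik}$; and for $i=k$ the event $\sigma(j)=\sigma(l)=i$ is empty if $j\ne l$ and has probability $1/n$ if $j=l$. Thus the $n^2$ real functions $g\mapsto\sqrt n\,g_{ij}$ are orthonormal in $L_2(G_n)$.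

\begin{example}\label{ex:two}
For $n=2$ the group has eight elements,
\[
d_\epsilon=\begin{pmatrix}\epsilon_1&0\\0&\epsilon_2\end{pmatrix},\qquad
w_\epsilon=\begin{pmatrix}0&\epsilon_1\\ \epsilon_2&0\end{pmatrix}.
\]
For $a=\begin{pmatrix}p&q\\ r&s\end{pmatrix}$ we have $\operatorname{tr}(ad_\epsilon)=\epsilon_1p+\epsilon_2s$ and $\operatorname{tr}(aw_\epsilon)=\epsilon_1r+\epsilon_2q$. Averaging over the four signs,
\[
\mathbb E_\epsilon\operatorname{tr}(ad_\epsilon)\,d_\epsilon^t=\begin{pmatrix}p&0\\0&s\end{pmatrix},\qquad
\mathbb E_\epsilon\operatorname{tr}(aw_\epsilon)\,w_\epsilon^t=\begin{pmatrix}0&q\\ r&0\end{pmatrix}.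
\]
Each family carries half of the weight, so $a=2\,\mathbb E_x\operatorname{tr}(ax)\,x^t$. The signs separate the entries that a given permutation sees, the permutations reach all entries, and the factor $n=2$ compensates for the probability $1/n$ that a given entry is seen.
\end{example}

For $a\in S_1^n$ and $u:G_n\times G_n\to\mathbb K$ define
\[
(J_na)(g,h)=\operatorname{tr}(a\,g\,h^{-1}),\qquad Q_nu=n\,\mathbb E_{g,h}\,u(g,h)\,h\,g^{-1}.
\]

\begin{lemma}\label{lem:Q}
$Q_nJ_n=\mathrm{id}$, and $\|Q_n:\ell_\infty(G_n)\otimes_\pi\ell_\infty(G_n)\to S_1^n\|\le1$.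
\end{lemma}

\begin{proof}
For fixed $h$ the element $x=gh^{-1}$ is uniformly distributed on the group $G_n$, and $hg^{-1}=x^{-1}=x^t$. So $Q_nJ_na=n\,\mathbb E_x\operatorname{tr}(ax)\,x^t$. Since $\operatorname{tr}(ax)=\sum_{i,j}a_{ji}x_{ij}$, formula \eqref{eq:orth} shows that the $(k,l)$ entry is
\[
n\sum_{i,j}a_{ji}\,\mathbb E\,x_{ij}x_{lk}=\sum_{i,j}a_{ji}\,\delta_{il}\delta_{jk}=a_{kl}.
\]
For the norm it suffices by (T1) to take $u=s\otimes t$ with $|s|,|t|\le1$. The average then splits: $Q_nu=n\,BA$ with $B=\mathbb E_h\,t(h)h$ and $A=\mathbb E_g\,s(g)g^t$. Bessel's inequality for the system $\sqrt n\,h_{ij}$ gives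
\[
\|B\|_2^2=\sum_{i,j}|\mathbb E\,t(h)h_{ij}|^2\le\tfrac1n\,\mathbb E|t|^2\le\tfrac1n .
\]
The entries of $A$ are the numbers $\mathbb E\,s(g)g_{ji}$, so $\|A\|_2^2\le\frac1n$ as well. By (S1), $\|Q_nu\|_1\le n\|B\|_2\|A\|_2\le1$.
\end{proof}

Before bounding $J_n$ in general, we look at what can be done by hand.

\begin{example}\label{ex:rankone}
Let $a=\xi\eta^t$ with real unit vectors $\xi,\eta\in\ell_2^n$, so $\|a\|_1=1$. Then $(J_na)(g,h)=\eta^tgh^t\xi=\langle g^t\eta,h^t\xi\rangle$, that is,
\[
J_na=\sum_{i=1}^ns_i\otimes t_i,\qquad s_i(g)=(g^t\eta)_i,\quad t_i(h)=(h^t\xi)_i .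
\]
The vector $g^t\eta$ is $\eta$ with its coordinates permuted and their signs changed. Estimating term by term gives $\|J_na\|\le n\|\eta\|_{\ell_\infty}\|\xi\|_{\ell_\infty}$. Writing instead
\[
J_na=\mathbb E_\theta\Big(\sum_i\theta_is_i\Big)\otimes\Big(\sum_j\theta_jt_j\Big),\qquad\theta\in\{\pm1\}^n,
\]
gives $\|J_na\|\le\|\eta\|_{\ell_1}\|\xi\|_{\ell_1}$. Let $v=n^{-1/2}(1,\dots,1)^t$. For $\xi=\eta=v$, the matrix that ruined the first attempt, the first bound equals $1$. For $\xi=\eta=e_1$ the second bound equals $1$. For $\xi=e_1$, $\eta=v$ both bounds equal $\sqrt n$. Lemma~\ref{lem:GI} gives $K_G$ in all cases, because $g^t\eta$ and $h^t\xi$ are unit vectors.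
\end{example}

\subsection{The $c_0$-sum}

We now bound all the $J_n$ at once. Adding the estimates for the single blocks would give $\sum_n\|a_n\|_1$. To obtain $\max_n\|a_n\|_1$, we place the vectors of different blocks in mutually orthogonal Hilbert spaces and apply Lemma~\ref{lem:GI} only once.

\begin{proposition}\label{prop:JQ}
There are operators $J:Y\to X$ and $Q:X\to Y$ with $QJ=\mathrm{id}_Y$, $\|J\|\le K_G$ and $\|Q\|\le1$.
\end{proposition}

\begin{proof}
Choose pairwise disjoint finite sets $\Gamma_n\subset\mathbb N$ and identify $\Gamma_n$ with $G_n$.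

\emph{The operator $J$.} Let $a=(a_n)\in Y$ with $a_n=0$ for $n>N$, and let $Ja$ be the function equal to $J_na_n$ on $\Gamma_n\times\Gamma_n$ for each $n$ and to $0$ elsewhere. This is linear in $a$. Write $a_n=b_nc_n$ as in (S2). Since $h^{-1}=h^*$,
\[
\operatorname{tr}(a_ngh^{-1})=\operatorname{tr}(c_ng\,h^*b_n)=\operatorname{tr}\big(c_ng\,(b_n^*h)^*\big)=\langle c_ng,\,b_n^*h\rangle_{S_2^n}.
\]
In the Hilbert space $\bigoplus_{n\le N}S_2^n$ put $x_\gamma=c_ng$ and $y_\gamma=b_n^*g$, both in the $n$-th summand, when $\gamma\in\Gamma_n$ corresponds to $g\in G_n$. Then $(Ja)(\gamma,\delta)=\langle x_\gamma,y_\delta\rangle$ for all $\gamma,\delta\in\Gamma_1\cup\dots\cup\Gamma_N$: inside a block this is the identity above, and for $\gamma,\delta$ in different blocks both sides vanish. Multiplication by the orthogonal matrix $g$ preserves the Hilbert--Schmidt norm, so $\|x_\gamma\|=\|c_n\|_2$ and $\|y_\gamma\|=\|b_n\|_2$, and both are at most $\|a\|_Y^{1/2}$. Lemma~\ref{lem:GI} gives $\|Ja\|\le K_G\|a\|_Y$, and $J$ extends to $Y$ by density.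

\emph{The operator $Q$.} Put $Qu=\big(Q_n(R_{\Gamma_n}\otimes R_{\Gamma_n})u\big)_n$. By (T4) and Lemma~\ref{lem:Q} each coordinate is a contraction, so $Q$ is a contraction into the $\ell_\infty$-sum of the $S_1^n$. If $u$ has finite support, it meets only finitely many blocks and $Qu$ has finite support. Such $u$ are dense in $X$ by (T5), and $Y$ is closed in the $\ell_\infty$-sum, so $Q(X)\subset Y$. For finitely supported $a$ the $n$-th coordinate of $QJa$ is $Q_nJ_na_n=a_n$, and $QJ=\mathrm{id}_Y$ follows by density.
\end{proof}

This proves Theorem~\ref{thm:structure}(a), the projection being $JQ$.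

\begin{remark}
The matrices in $S_1^n$ supported on the first row form an isometric copy of $\ell_2^n$, and $a\mapsto e_{11}a$ is a contractive projection onto it. So Proposition~\ref{prop:JQ} contains the uniformly complemented copies of $\ell_2^n$ in $X$. The third case of Example~\ref{ex:rankone} lies in this copy.
\end{remark}

\section{The third dual contains $B(\ell_2)$}\label{sec:BH}

Let $P_n$ be the orthogonal projection of $H$ onto the span of the first $n$ basis vectors, and identify $P_nxP_n$ with an $n\times n$ matrix. An operator $x\in B(H)$ is determined by its sections $P_nxP_n\in M_n$. These are bounded but need not be summable, so they do not define an element of $Y^*=(\bigoplus_nM_n)_{\ell_1}$. They do act on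
\[
W=Y^{**}=\Big(\bigoplus_nS_1^n\Big)_{\ell_\infty}
\]
if we replace the sum over $n$ by a limit. This is why $B(H)$ appears in the third dual. Recall that along an ultrafilter $\mathcal U$ every family in a compact Hausdorff space has a unique limit, that continuous maps preserve such limits, and that for a free ultrafilter on $\mathbb N$ the limit of a convergent sequence is the usual one.

\begin{proposition}\label{prop:third}
$\mathrm{id}_{B(H)}$ factors through $X^{***}$.
\end{proposition}

\begin{proof}
Taking adjoints three times in $QJ=\mathrm{id}_Y$ gives $J^{***}Q^{***}=\mathrm{id}_{W^*}$, where $Q^{***}:W^*\to X^{***}$ and $J^{***}:X^{***}\to W^*$. So it suffices to factor $\mathrm{id}_{B(H)}$ through $W^*$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$ and define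
\[
\iota:S_1(H)\to W,\quad\iota(a)=(P_naP_n)_n;\qquad
\kappa:B(H)\to W^*,\quad\kappa(x)\big((a_n)_n\big)=\lim_{\mathcal U}\operatorname{tr}(a_nP_nxP_n).
\]
Both maps are linear contractions, because $\|P_naP_n\|_1\le\|a\|_1$ and $|\operatorname{tr}(a_nP_nxP_n)|\le\|a_n\|_1\|x\|$. The maps $a\mapsto P_naP_n$ converge to the identity on rank-one operators, since $P_n\xi\to\xi$ for $\xi\in H$, and these span a dense subspace of $S_1(H)$. Hence $\|P_naP_n-a\|_1\to0$ for all $a\in S_1(H)$, and for $x\in B(H)$
\[
(\iota^*\kappa x)(a)=\kappa(x)(\iota a)=\lim_{\mathcal U}\operatorname{tr}(P_naP_nx)=\operatorname{tr}(ax).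
\]
Thus $\iota^*\kappa=\mathrm{id}_{B(H)}$, and $\mathrm{id}_{B(H)}=(\iota^*J^{***})(Q^{***}\kappa)$.
\end{proof}

Fact (Sz) concerns complex scalars; the real case reduces to it.

\begin{lemma}\label{lem:real}
$B(\ell_2)$ fails the AP over $\mathbb R$ as well.
\end{lemma}

\begin{proof}
Let $H_{\mathbb R}$ and $H_{\mathbb C}$ be real and complex $\ell_2$. An operator $x\in B(H_{\mathbb R})$ acts on $H_{\mathbb C}=H_{\mathbb R}+iH_{\mathbb R}$ with the same norm. Conversely, let $\xi\mapsto\bar\xi$ be the coordinatewise conjugation, and for $z\in B(H_{\mathbb C})$ put $\bar z\xi=\overline{z\bar\xi}$. Then $\|\bar z\|=\|z\|$, and $\operatorname{Re}z=(z+\bar z)/2$ and $\operatorname{Im}z=(z-\bar z)/2i$ have real matrices and norm at most $\|z\|$. So $z=\operatorname{Re}z+i\operatorname{Im}z$ with both parts in $B(H_{\mathbb R})$, depending continuously on $z$.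

Suppose that $B(H_{\mathbb R})$ has the AP. Given a compact $C\subset B(H_{\mathbb C})$ and $\varepsilon>0$, take a finite-rank $T$ on $B(H_{\mathbb R})$ with $\|Tx-x\|\le\varepsilon$ on the compact set $\operatorname{Re}C\cup\operatorname{Im}C$. The map $x+iy\mapsto Tx+iTy$ is bounded and of finite rank. It is complex-linear, since it sends $i(x+iy)=-y+ix$ to $-Ty+iTx=i(Tx+iTy)$. It moves the points of $C$ by at most $2\varepsilon$. So $B(H_{\mathbb C})$ has the AP, contrary to (Sz).
\end{proof}

The failure of the AP is not visible in $X$ or in $X^*$. The \emph{injective} norm of $\sum_i\varphi_i\otimes\psi_i\in\ell_1\otimes\ell_1$ is the supremum of $|\sum_i\langle\varphi_i,x\rangle\langle\psi_i,y\rangle|$ over $x,y$ in the unit ball of $\ell_\infty=\ell_1^*$, and $\ell_1\hat\otimes_\varepsilon\ell_1$ is the completion.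

\begin{proposition}\label{prop:map}
$X$ and $X^*$ have the MAP, and $X^*=L(c_0,\ell_1)=\ell_1\hat\otimes_\varepsilon\ell_1$ isometrically.
\end{proposition}

\begin{proof}
The MAP of $X$ is (T5), and $X^*=L(c_0,\ell_1)$ by (T1). From $\langle S,R_nx\otimes R_ny\rangle=(R_n^*SR_nx)(y)$ we see that $\rho_n^*S=R_n^*SR_n$. The $\rho_n^*$ are finite-rank contractions, so it suffices to show $\|R_n^*SR_n-S\|\to0$ for each $S\in L(c_0,\ell_1)$.

First, $\|S-SR_n\|\to0$. Otherwise there are $\delta>0$ and, for infinitely many $n$, vectors $x_n$ in the unit ball of $c_0$ that vanish on $\{1,\dots,n\}$ and satisfy $\|Sx_n\|\ge\delta$. They are bounded and tend to zero coordinatewise, so they tend to zero weakly in $c_0$. Then $Sx_n\to0$ weakly in $\ell_1$, hence in norm by the Schur property of $\ell_1$, a contradiction. In particular $S$ is compact. The $R_n^*$ are the coordinate projections of $\ell_1$; they converge to the identity uniformly on the compact closure of the image of the unit ball under $S$, so $\|R_n^*S-S\|\to0$. Therefore $\|R_n^*SR_n-S\|\le\|SR_n-S\|+\|R_n^*S-S\|\to0$.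

Finally, let $\varphi\otimes\psi\in\ell_1\otimes\ell_1$ act as $x\mapsto\langle\varphi,x\rangle\psi$. This identifies $\ell_1\otimes\ell_1$ with the finite-rank operators $c_0\to\ell_1$. The operator norm is the supremum defining the injective norm, restricted to $x,y\in c_0$, and the restriction does not change it, since $\langle\varphi,x\rangle$ is the limit of the values of $\varphi$ at the truncations of $x\in\ell_\infty$. Finite-rank operators are dense in $L(c_0,\ell_1)$ by the above, so the completion is the whole space.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(b)]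
The first claim is Proposition~\ref{prop:third}. With Lemma~\ref{lem:perm}(ii), (Sz) and Lemma~\ref{lem:real} it shows that $X^{***}$ fails the AP. If $X^{(r)}$ had the AP for some $r>3$, then $r-3$ applications of (Gr) would give the AP for $X^{***}$. The last claim is Proposition~\ref{prop:map}.
\end{proof}

\section{The UAP passes to the bidual}\label{sec:bidual}

It remains to connect the UAP of $X$ with its higher duals. Biadjoints $T^{**}$ do not suffice, because they are only known to fix subspaces of $Z$, while $E$ now lies in $Z^{**}$. Local reflexivity moves $E$ into $Z$, but the transfer map is defined only on a finite-dimensional space $M$ and changes with $M$. We therefore take a limit over all choices. A weak* limit of finite-rank operators need not have finite rank, and this is the point where the uniform bound $f(k)$ enters.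

\begin{lemma}\label{lem:bidual}
If $Z$ has the $(K,f)$-UAP, then so does $Z^{**}$.
\end{lemma}

\begin{proof}
Let $E\subset Z^{**}$ with $\dim E=k$, and put $m=f(k)$. Let $I$ be the set of triples $\alpha=(M,N,\varepsilon)$, where $E\subset M\subset Z^{**}$ and $N\subset Z^*$ are finite-dimensional and $0<\varepsilon\le1$, directed by enlarging $M,N$ and decreasing $\varepsilon$. Let $A_\alpha:M\to Z$ be given by (LR). Since $\dim A_\alpha(E)\le k$, there is $T_\alpha\in\mathfrak L(Z)$ that is the identity on $A_\alpha(E)$, with $\|T_\alpha\|\le K$ and $\operatorname{rank}T_\alpha\le m$.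

The tails $\{\beta\in I:\beta\ge\alpha\}$ have the finite intersection property, so an ultrafilter $\mathcal U$ on $I$ contains all of them. For $\Phi\in Z^{**}$ put $z_\alpha(\Phi)=T_\alpha A_\alpha\Phi$ if $\Phi\in M$ and $z_\alpha(\Phi)=0$ otherwise; the first case occurs on a tail. Since $\|z_\alpha(\Phi)\|\le K(1+\varepsilon)\|\Phi\|\le2K\|\Phi\|$ and closed balls of $Z^{**}$ are weak* compact, we can define
\[
T\Phi=w^*\text{-}\lim_{\mathcal U}z_\alpha(\Phi)\in Z^{**}.
\]

\emph{Linearity and norm.} For $\Phi,\Psi\in Z^{**}$ and $c\in\mathbb K$ we have $z_\alpha(\Phi+c\Psi)=z_\alpha(\Phi)+cz_\alpha(\Psi)$ on the tail where $\Phi,\Psi\in M$, so $T$ is linear. For each $\eta>0$ we have $\varepsilon\le\eta$ on a tail, so $\|T\Phi\|\le K(1+\eta)\|\Phi\|$. Thus $\|T\|\le K$.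

\emph{Identity on $E$.} Let $\Phi\in E$ and $\varphi\in Z^*$. Then $z_\alpha(\Phi)=A_\alpha\Phi$ for all $\alpha$, and $\varphi(A_\alpha\Phi)=\Phi(\varphi)$ on the tail where $\varphi\in N$. So $(T\Phi)(\varphi)=\Phi(\varphi)$.

\emph{Rank.} Suppose that $T\Phi_0,\dots,T\Phi_m$ are linearly independent functionals on $Z^*$. Then $\varphi\mapsto((T\Phi_i)(\varphi))_i$ maps $Z^*$ onto $\mathbb K^{m+1}$, so there are $\varphi_0,\dots,\varphi_m\in Z^*$ with $\det[(T\Phi_i)(\varphi_j)]\ne0$. The determinant is continuous in the entries, so it equals $\lim_{\mathcal U}\det[\varphi_j(z_\alpha(\Phi_i))]$. For each $\alpha$ the $m+1$ vectors $z_\alpha(\Phi_i)$ lie in $T_\alpha(Z)$, which has dimension at most $m$, so they are linearly dependent and the determinant is $0$. This contradiction shows $\operatorname{rank}T\le m$.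
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(c) and Theorem~\ref{thm:main}]
Suppose that $X^{(r)}$ has the UAP for some $r\ge0$. By Lemma~\ref{lem:bidual}, applied twice, $X^{(r+4)}$ has the UAP, hence the AP by Lemma~\ref{lem:perm}(i). Since $r+4\ge3$, this contradicts part (b). The description of $X^*$ is in Proposition~\ref{prop:map}.
\end{proof}

For $r=0$ the argument climbs from $X$ to $X^{(4)}$ in steps of two and then descends by (Gr) to $X^{***}$, where $B(H)$ sits.

\begin{remark}
Lemma~\ref{lem:bidual} has no analogue for the MAP, in which the ranks are not controlled: $Z=X^*$ has the MAP, while $Z^{**}=X^{***}$ fails even the AP.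
\end{remark}

\section{Tensor products of $\mathcal L_\infty$-spaces}\label{sec:Linfty}

A Banach space $V$ is an \emph{$\mathcal L_{\infty,\lambda}$-space} if every finite-dimensional $E\subset V$ lies in a finite-dimensional $F\subset V$ that admits an isomorphism $u:F\to\ell_\infty^N$ with $\|u\|\le1$ and $\|u^{-1}\|\le\lambda$. It is an \emph{$\mathcal L_\infty$-space} if this holds for some $\lambda$. The $N$ coordinates of $u$ are functionals of norm at most one on $F$; extending each by the Hahn--Banach theorem yields an extension $\tilde u:V\to\ell_\infty^N$ of $u$ with $\|\tilde u\|\le1$.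

\begin{example}\label{ex:Linfty}
The spaces $c_0$, $C(\Omega)$ and $\ell_\infty=C(\beta\mathbb N)$ are $\mathcal L_{\infty,3}$-spaces. Let $\dim E=k\ge1$. It suffices to find $\rho\in\mathfrak L(V)$ with $\|(I-\rho)|_E\|\le1/2k$ whose range lies in a subspace $F_0$ isometric to some $\ell_\infty^N$. Indeed, with an Auerbach projection $\Pi$ onto $E$, the operator $U=I-(I-\rho)\Pi$ satisfies $\|I-U\|\le1/2$, hence $\|U\|\le3/2$ and $\|U^{-1}\|\le2$, and $U(E)=\rho(E)\subset F_0$; take $F=U^{-1}F_0$ and $u=\frac23U|_F$. In $c_0$ let $\rho=R_N$ with $N$ large. In $C(\Omega)$ use the compactness of the unit ball of $E$ to cover $\Omega$ by open sets $O_1,\dots,O_N$ on each of which all functions in this ball oscillate by at most $1/2k$. Discard redundant sets, so that there are points $t_i\in O_i\setminus\bigcup_{j\ne i}O_j$. Take a partition of unity $(\psi_i)$ with $\psi_i=0$ off $O_i$ and put $\rho x=\sum_ix(t_i)\psi_i$. Then $|x(t)-\rho x(t)|\le\sum_i\psi_i(t)|x(t)-x(t_i)|\le\|x\|/2k$ for $x\in E$, and $\|\sum_ic_i\psi_i\|=\max_i|c_i|$ because $\psi_i(t_j)=\delta_{ij}$.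
\end{example}

\subsection{One infinite-dimensional factor}

Inside $\ell_\infty^N$ the difficulty is that $N$ is unrelated to $k=\dim E$. But a $k$-dimensional space can tell apart, up to a small error, only a bounded number of coordinates.

\begin{proposition}\label{prop:Linfty}
Every $\mathcal L_{\infty,\lambda}$-space $V$ has the UAP with $K=2\lambda$ and $f(k)=p(k)+k$, where $p(k)=(4k+1)^{2k}$.
\end{proposition}

\begin{proof}
Let $E\subset V$ with $\dim E=k\ge1$, take $F,u,\tilde u$ as above and put $E_1=u(E)\subset\ell_\infty^N$. The space $E_1^*$ has real dimension $d\le2k$. Consider a maximal set of points of its unit ball with mutual distances greater than $1/2k$. The balls of radius $1/4k$ around them are disjoint and lie in the ball of radius $1+1/4k$, so by comparing volumes there are at most $(4k+1)^d\le p(k)$ points. By maximality the balls of radius $1/2k$ around them cover the unit ball, and they have diameter at most $1/k$.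

The restrictions to $E_1$ of the coordinate functionals $z\mapsto z_i$ lie in the unit ball of $E_1^*$. So $\{1,\dots,N\}$ splits into at most $p(k)$ classes such that $|z_i-z_j|\le\|z\|/k$ for $z\in E_1$ and $i,j$ in the same class. Choose a representative $i_D$ in each class $D$ and set $(Pz)_i=z_{i_D}$ for $i\in D$. Then $\|P\|\le1$, $\operatorname{rank}P\le p(k)$ and $\|z-Pz\|\le\|z\|/k$ on $E_1$. Lemma~\ref{lem:correct} gives $T_1\in\mathfrak L(\ell_\infty^N)$ that is the identity on $E_1$, with $\|T_1\|\le2$ and $\operatorname{rank}T_1\le p(k)+k$. The operator $T=u^{-1}T_1\tilde u$ on $V$ has norm at most $2\lambda$ and rank at most $p(k)+k$, and $Tx=u^{-1}T_1ux=x$ for $x\in E$.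
\end{proof}

\begin{lemma}\label{lem:findim}
If $V$ has the UAP and $1\le d=\dim G<\infty$, then $V\hat\otimes_\pi G$ has the UAP.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_d$ be a basis of $G$ with biorthogonal functionals $g_i^*$. The map $(v_i)\mapsto\sum_iv_i\otimes g_i$ from $V^d$ (with the maximum norm) to $V\hat\otimes_\pi G$ is bounded, and its inverse $w\mapsto((\mathrm{id}\otimes g_i^*)w)_i$ is bounded by (T2). So it suffices to treat $V^d$. Let $V$ have the $(K,f)$-UAP and let $E\subset V^d$ have dimension $k$. The span $E'\subset V$ of the $d$ coordinate projections of $E$ has dimension at most $kd$. Take $T$ for $E'$. Then $T\oplus\cdots\oplus T$ is the identity on $E$, has norm at most $K$ and rank at most $d\,f(kd)$.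
\end{proof}

\subsection{Two infinite-dimensional factors}

The space $X$ itself need not be complemented in $V_1\hat\otimes_\pi V_2$ in any evident way, so Theorem~\ref{thm:main} cannot be quoted directly. Its building blocks $D_N=\ell_\infty^N\otimes_\pi\ell_\infty^N$ are uniformly complemented there, and the UAP of $X$ can be reassembled from uniform estimates on the $D_N$.

\begin{proposition}\label{prop:necessity}
Let $V_1,V_2$ be Banach spaces such that, for $i=1,2$ and all $N$, the identity of $\ell_\infty^N$ factors through $V_i$ with a constant $\lambda_i$ independent of $N$. Then $V_1\hat\otimes_\pi V_2$ fails the UAP.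
\end{proposition}

\begin{proof}
Suppose that $V_1\hat\otimes_\pi V_2$ has the $(K_0,f)$-UAP. By (T2), $\mathrm{id}_{D_N}$ factors through $V_1\hat\otimes_\pi V_2$ with constant $\lambda_1\lambda_2$. By Lemma~\ref{lem:perm}(ii) every $D_N$ has the $(K,f)$-UAP with $K=\lambda_1\lambda_2K_0$, and neither $K$ nor $f$ depends on $N$.

Let $E\subset X$ with $\dim E=k\ge1$. By (T4), $D_N\subset X$ is the range of the contractive projection $\rho_N$, and by (T5), applied to the unit ball of $E$, there is $N$ with $\|(I-\rho_N)|_E\|\le1/k$. Choose $T\in\mathfrak L(D_N)$ that is the identity on $\rho_N(E)$, with $\|T\|\le K$ and $\operatorname{rank}T\le f(k)$. The operator $S=T\rho_N$ on $X$ has norm at most $K$ and rank at most $f(k)$, and it agrees with $\rho_N$ on $E$, so $\|(I-S)|_E\|\le1/k$. Lemma~\ref{lem:correct} gives an operator that is the identity on $E$, of norm at most $K+1$ and rank at most $f(k)+k$. So $X$ has the UAP, contrary to Theorem~\ref{thm:main}.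
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Linfty}]
By (T3) we may reorder and regroup the factors. Suppose that at most one factor is infinite-dimensional, and let $V_2,\dots,V_m$ be finite-dimensional. The product is $V_1\hat\otimes_\pi G$, where $G$ is the product of the remaining factors ($G=\mathbb K$ if $m=1$). It has the UAP by Proposition~\ref{prop:Linfty} and Lemma~\ref{lem:findim}.

Now suppose that $V_1$ and $V_2$ are infinite-dimensional, with $V_i$ an $\mathcal L_{\infty,\lambda_i}$-space. Given $N$, apply the definition to an $N$-dimensional subspace of $V_i$. This gives $u:F\to\ell_\infty^{N'}$ with $N'=\dim F\ge N$. With the inclusion $j:\ell_\infty^N\to\ell_\infty^{N'}$ and the coordinate projection $q:\ell_\infty^{N'}\to\ell_\infty^N$ we have $(q\tilde u)(u^{-1}j)=\mathrm{id}$, a factorization through $V_i$ with constant $\lambda_i$. By Proposition~\ref{prop:necessity}, $V_1\hat\otimes_\pi V_2$ fails the UAP. Since the other factors are nonzero, there are unit vectors $v_i\in V_i$ and $\varphi_i\in V_i^*$ with $\|\varphi_i\|=\varphi_i(v_i)=1$ for $i\ge3$. The contractions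 $w\mapsto w\otimes v_3\otimes\cdots\otimes v_m$ and $\mathrm{id}\otimes\varphi_3\otimes\cdots\otimes\varphi_m$ factor the identity of $V_1\hat\otimes_\pi V_2$ through the full product, which therefore fails the UAP by Lemma~\ref{lem:perm}(ii). (If some factor were zero, the product would be zero and would have the UAP.)

The statement about $\hat\otimes_\pi^mc_0$ follows, since $c_0$ is an infinite-dimensional $\mathcal L_\infty$-space by Example~\ref{ex:Linfty}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.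

\bibitem{Sz}
Szankowski, Acta Math. 147 (1981).

\bibitem{USTP}
\emph{Unexpected subspaces of tensor products},
\texttt{http://matematicas.unex.es/\textasciitilde fcabello/files/printable/45pub.pdf}

\end{thebibliography}
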